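# Alternating Hamilton paths with prescribed ends in Cayley graphs of transposition trees

## 1. Transposition trees, Cayley graphs, alternating paths

Let $[n]=\{1,\dots,n\}$, with $n\ge 3$ throughout. A permutation $g\in S_n$ is read as a map from *positions* to *values* and written as the word $g(1)g(2)\cdots g(n)$. Products are compositions, $(gh)(i)=g(h(i))$. So right multiplication by $(i\,j)$ swaps the entries in positions $i$ and $j$, while left multiplication renames values. For $g=2413$ we get $g(1\,2)=4213$ and $(1\,2)g=1423$. A product such as $gxy$ is read from left to right: first swap positions as $x$ says, then as $y$ says. We say that $g,g'$ have *opposite parity* if $g^{-1}g'$ is an odd permutation.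

**Basis of transpositions.** A set $B$ of $n-1$ transpositions that generates $S_n$. Draw an edge $\{i,j\}$ on the vertex set $[n]$ for each $(i\,j)\in B$. It is a standard fact that $B$ generates $S_n$ exactly when this graph $T=T_B$ is connected, so with $n-1$ edges it is a tree. (A disconnected graph gives a group that is not transitive; in a connected graph, conjugation along paths gives every transposition.) We use the same letter for a transposition $w\in B$ and for the 2-set of positions it moves; thus "$s\in w$" and "$w$ avoids $s$" make sense.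

*Example.* $B=\{(1\,2),(2\,3),(3\,4)\}$ gives the path $1-2-3-4$; $B=\{(1\,2),(1\,3),(1\,4)\}$ gives a star with center $1$.

**Cayley graph.** $\mathrm{Cay}(B:S_n)$ has vertex set $S_n$, and $g$ is joined to $gx$ by an edge labeled $x$, for every $g\in S_n$ and $x\in B$. For $b\in B$ the edges labeled $b$ form a perfect matching $M_b$.

*Example.* For $B=\{(1\,2),(2\,3)\}$ the Cayley graph is the 6-cycle $123,\ 213,\ 231,\ 321,\ 312,\ 132$, whose labels alternate between $(1\,2)$ and $(2\,3)$.

**$b$-alternating Hamilton path ($b$-AHP).** Fix $b\in B$. A $b$-AHP is a Hamilton path of $\mathrm{Cay}(B:S_n)$ whose edges alternate between the label $b$ and labels in $B\setminus\{b\}$ and which contains every edge of $M_b$, so its first and last edges are labeled $b$. Conversely, an alternating Hamilton path that starts and ends with $b$-edges has $n!/2$ edges labeled $b$, hence contains all of $M_b$. A *$b$-alternating Hamilton cycle* is a Hamilton cycle whose edges alternate in the same sense.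

*Example.* In the 6-cycle above with $b=(1\,2)$, the path $123,213,231,321,312,132$ is a $b$-AHP. A larger one, for the path $1-2-3-4$ with $b=(2\,3)$, $x=(1\,2)$, $y=(3\,4)$, runs from $1234$ to $2134$. Here a hyphen is a $b$-edge:
$$\begin{aligned}&1234-1324\overset{x}{\to}3124-3214\overset{y}{\to}3241-3421\overset{y}{\to}3412-3142\overset{x}{\to}1342-1432\overset{y}{\to}1423-1243\\&\overset{x}{\to}2143-2413\overset{x}{\to}4213-4123\overset{y}{\to}4132-4312\overset{y}{\to}4321-4231\overset{x}{\to}2431-2341\overset{y}{\to}2314-2134.\end{aligned}\tag{1}$$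
The twelve hyphens cover all $24$ permutations. Section 6 explains where this path comes from.

**Closing and opening.** If $w\in B\setminus\{b\}$ and $P$ is a $b$-AHP from $\pi$ to $\pi w$, then $P$ together with the edge $\{\pi,\pi w\}$ is a $b$-alternating Hamilton cycle. Conversely, deleting an edge $\{g,gw\}$ with $w\ne b$ from such a cycle leaves a $b$-AHP between $g$ and $gw$.

**Combination, sides.** The pair $\langle T,b\rangle$ is called a *combination*. Removing the edge $b$ from $T$ leaves two trees $T_X$ and $T_Y$ with vertex sets $X$ and $Y$, the *sides*. Every label $w\ne b$ lies inside $X$ or inside $Y$, so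
$$(gw)(X)=g(X)\quad\text{for all } g\in S_n,\ w\in B\setminus\{b\}.\tag{2}$$

*Example.* For the path $1-2-3-4$ with $b=(2\,3)$ the sides are $\{1,2\}$ and $\{3,4\}$; with $b=(1\,2)$ they are $\{1\}$ and $\{2,3,4\}$.

**Valid pair.** A pair $(\pi,\pi')$ is *valid* if $\pi,\pi'$ have opposite parity and $\pi(X)=\pi'(X)$; the second condition is equivalent to $\pi(Y)=\pi'(Y)$. In terms of $\sigma=\pi^{-1}\pi'$: $\sigma$ is odd and $\sigma(X)=X$.

*Example.* For $1-2-3-4$ and $b=(2\,3)$, the pairs $(1234,2134)$ and $(1234,1243)$ are valid. The pair $(1234,1324)$ has opposite parity but is not valid: the values on $X=\{1,2\}$ are $\{1,2\}$ and $\{1,3\}$. By (2), $(\pi,\pi w)$ is valid for every $w\in B\setminus\{b\}$.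

Three symmetries will be used.

- (Σ1) Left multiplication is an automorphism of the Cayley graph preserving all labels.
- (Σ2) If $P$ is a $b$-AHP from $\pi$ to $\pi\sigma$, then reversing $P$ and left multiplying by $\pi(\pi\sigma)^{-1}=\pi\sigma^{-1}\pi^{-1}$ gives a $b$-AHP from $\pi$ to $\pi\sigma^{-1}$.
- (Σ3) If $\theta$ is an automorphism of the tree $T$ that maps the edge $b$ to itself, then $g\mapsto g\theta$ sends the edge $\{g,gw\}$ to $\{g\theta,\ g\theta\cdot\theta^{-1}w\theta\}$, and $\theta^{-1}w\theta\in B$. So it is an automorphism of the Cayley graph that preserves $M_b$ and permutes the other labels.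

*Example of (Σ3).* For $1-2-3-4$ with $b=(2\,3)$, the reflection $\theta=(1\,4)(2\,3)$ exchanges the labels $(1\,2)$ and $(3\,4)$.

## 2. Two necessary conditions, and the theorem that they suffice

Which pairs of permutations are the two ends of a $b$-AHP? Two conditions are forced.

**Proposition 2.1.** Let $n\ge3$. If there is a $b$-AHP from $\pi$ to $\pi'$, then $(\pi,\pi')$ is valid.

*Proof.* The path has $n!-1$ edges, an odd number, and each edge changes parity; so the ends have opposite parity. Its non-$b$ edges form a perfect matching of $S_n\setminus\{\pi,\pi'\}$, and by (2) each of them joins two vertices of the same class $\{g:g(X)=A\}$. Such a class has $|X|!\,|Y|!$ elements, which is even since $n\ge3$. If $\pi$ lay in one class and $\pi'$ in another, the class of $\pi$ without $\pi$ would have an odd number of vertices, perfectly matched among themselves, which is impossible. So $\pi(X)=\pi'(X)$. $\square$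

The condition on $\pi(X)$ is Lemma 3 of the paper "Hamilton Cycles which Extend Transposition Matchings in Cayley Graphs of Sn". The question from that paper is whether, for $n>4$, this condition together with opposite parity is also sufficient: *is every valid pair joined by a $b$-AHP?* The answer is yes.

**Theorem A.** Let $n\ge5$. For every basis of transpositions $B$ of $S_n$, every $b\in B$ and all $\pi,\pi'\in S_n$: a $b$-AHP from $\pi$ to $\pi'$ exists if and only if $\pi,\pi'$ have opposite parity and $\pi(X)=\pi'(X)$. In particular, every edge not labeled $b$ lies on a $b$-alternating Hamilton cycle.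

The last sentence follows from the first: for $w\ne b$ the pair $(\pi,\pi w)$ is valid, and the path it provides can be closed by the edge $\{\pi,\pi w\}$.

**Theorem B.** For $n=3$, and for $n=4$ with $|X|=|Y|=2$, the same equivalence holds. For $n=4$ with $\{|X|,|Y|\}=\{1,3\}$, a $b$-AHP from $\pi$ to $\pi'$ exists if and only if $\pi^{-1}\pi'$ is the transposition of the two ends of the 3-vertex path in $T-b$. So the equivalence fails there, and the bound $n>4$ is sharp.

## 3. Three positions, and four positions split as $1+3$

**$n=3$.** The Cayley graph is a 6-cycle with labels alternating $b,x$, where $B=\{b,x\}$. A $b$-AHP starting at $\pi$ must be this 6-cycle without the $x$-edge at $\pi$, so it ends at $\pi x$, and this path exists. On the other side, $x$ is the 2-element side, so the only odd $\sigma$ preserving the sides is $x$. So the valid pairs are exactly the pairs $(\pi,\pi x)$, and the equivalence holds.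

**$n=4$, $X=\{j\}$, $|Y|=3$.** Let $B\setminus\{b\}=\{x,y\}$, with $x$ sharing a position with $b$. The labels $x,y$ are the two edges of the 3-vertex path $T_Y$; they share its middle vertex. The odd elements of $\mathrm{Sym}(Y)$ are $x$, $y$ and $xyx$, and $xyx$ is the transposition of the two ends of $T_Y$. By Proposition 2.1, only $\sigma=\pi^{-1}\pi'\in\{x,y,xyx\}$ can occur.

**Step 1: $\sigma=x$ and $\sigma=y$ are impossible.** The point is a hidden sign. Suppose a $b$-AHP from $\pi$ to $\pi x$ or $\pi y$ exists. Close it to a $b$-alternating Hamilton cycle $M_b\cup N$, where $N$ is a perfect matching by edges labeled $x$ or $y$. The edges labeled $x$ or $y$ form four 6-cycles $g\langle x,y\rangle$, and on each of them $N$ is a perfect matching of a 6-cycle. So it consists of all its $x$-edges or all its $y$-edges.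

Write $N(h)$ for the partner of $h$ in $N$ and consider the map $F:g\mapsto N(gb)$ on the $12$ even permutations. It moves two steps along the Hamilton cycle, so it is a single 12-cycle, which is an odd permutation of the $12$ even elements. Now compute its sign differently. If $N=M_x$, then $F(g)=gbx$; as $b$ and $x$ share a position, $bx$ has order $3$, and $F$ consists of four 3-cycles, so $F$ is even. Changing $x$ to $y$ on one 6-cycle $Z$ replaces $gbx$ by $gby=(gbx)(xy)$ whenever $gb\in Z$. So it composes $F$ with the map $h\mapsto hxy$ on the three even vertices of $Z$, which is a 3-cycle because $xy$ has order $3$. The sign does not change. Every choice of $N$ is reached from $M_x$ by such changes, so $F$ is always even, a contradiction.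

**Step 2: $\sigma=xyx$ is possible.** By (Σ1) take $\pi=1234$. Up to renaming positions there are two combinations: $b$ meets $T_Y$ at its middle vertex or at an end. Below are the successive even vertices. Between two of them the path takes a $b$-edge and then an edge labeled $x$ or $y$; at the end comes one more $b$-edge.

- Star: $b=(1\,2)$, $x=(1\,3)$, $y=(1\,4)$. Here $bx:abcd\mapsto cabd$ and $by:abcd\mapsto dacb$. The list is
$$1234,3124,4321,2431,3241,1342,4132,3412,2314,4213,1423,2143,$$
and then $b$ leads to $1243$. The second labels are $x,y,x,x,y,x,x,y,y,x,x$. Here $xyx=(3\,4)$ and $1243=1234\,(3\,4)$.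
- Path: $b=(1\,2)$, $x=(2\,3)$, $y=(3\,4)$. Here $bx:abcd\mapsto bcad$ and $by:abcd\mapsto badc$. The list is
$$1234,2143,1423,4213,2431,4321,3241,2314,3124,1342,3412,4132,$$
and then $b$ leads to $1432$. The second labels are $y,x,x,y,x,x,y,x,y,x,x$. Here $xyx=(2\,4)$ and $1432=1234\,(2\,4)$.

Each list contains all $12$ even permutations once, and the path visits $g$ and $gb$ for each of them, so it is Hamiltonian. This proves Theorem B except for $n=4$, $|X|=|Y|=2$, which is Section 6.

## 4. Slicing along a leaf, and three obstacles

A sensible first attempt is induction on $n$. Let $\ell$ be a leaf of $T$ with edge $e=(\ell\,m)\ne b$. For each value $k$ let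
$$H_k=\{g\in S_n: g(\ell)=k\}.$$
The labels in $B\setminus\{e\}$ do not move position $\ell$, so with these labels $H_k$ is a copy of the Cayley graph of $\langle T-\ell,b\rangle$, with positions $[n]\setminus\{\ell\}$ and values $[n]\setminus\{k\}$. An $e$-edge leads from $u\in H_k$ to $ue\in H_{u(m)}$. By induction we have $b$-AHPs in the slices, and we try to glue them.

Gluing works as follows. Let $P_0$ be a $b$-AHP of $H_{k_0}$ and let $\{u,uw\}$ be an edge of $P_0$ with $w\neq b$, $m\notin w$ and $u(m)=k$. Since $\ell\notin w$ as well, $w$ and $e$ are disjoint and commute. So $ue$ and $uwe=uew$ both lie in $H_k$. Replace the edge $\{u,uw\}$ by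
$$u\overset{e}{-}ue\ [\,b\text{-AHP of }H_k\text{ from }ue\text{ to }uew\,]\ uew\overset{e}{-}uw.\tag{3}$$
The inserted path begins and ends with $b$-edges, so the labels still alternate. This stops working at three points.

**Obstacle 1: the base.** If $n=5$ and $X=\{j\}$, every slice has four positions split as $1+3$, and (3) asks for a $b$-AHP from $ue$ to $(ue)w$ with $w\in B\setminus\{b,e\}$. By Section 3, Step 1, there is none. So five positions with $|X|=1$ must be treated directly.

**Obstacle 2: where to splice.** We need for *each* remaining value $k$ an edge of $P_0$ with value $k$ at position $m$ and a label that avoids $m$. The mere existence of $P_0$ gives no such edges, so the induction hypothesis has to supply them.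

**Obstacle 3: stars.** If $X=\{j\}$ and $T_Y$ is a star with center $m$, every label other than $b$ contains $m$, so an edge of the kind needed in (3) never exists, whatever $P_0$ is. For $w\ni m$ the vertices $ue$ and $uwe$ lie in two *different* slices. The remedy in Section 10 is a detour through two slices at once.

This dictates the following definitions.

**Special combination.** For $n\ge5$, $\langle T,b\rangle$ is *special* if $T-b$ consists of an isolated vertex and a star $K_{1,n-2}$; $m$ denotes the center of that star (unique, since $n-2\ge3$).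

*Example.* $T=K_{1,4}$ with center $1$ and $b=(1\,2)$ is special with $m=1$. So is $B=\{(1\,3),(1\,4),(1\,5),(2\,3)\}$ with $b=(2\,3)$. The path $1-2-3-4-5$ is never special.

**Property (W)** of a $b$-AHP $P$: for every position $s$ and every value $k$, $P$ contains an edge $\{u,uw\}$ with $w\in B\setminus\{b\}$, $s\notin w$ and $u(s)=k$ (hence $uw(s)=k$).

**Property (W′)** of a $b$-AHP $P$ in the special case: for every two values $k\ne k'$, $P$ contains an edge $\{u,uw\}$ with $w\in B\setminus\{b\}$ and $\{u(m),uw(m)\}=\{k,k'\}$. We say that this edge *realizes* the pair $\{k,k'\}$.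

*Examples.* In path (1), the edge $3421\overset{y}{\to}3412$ serves (W) for $s=2$, $k=4$, and $3142\overset{x}{\to}1342$ serves it for $s=4$, $k=2$. The path for $n=3$ in Section 1 fails (W): its only non-$b$ label is $(2\,3)$, which does not avoid $s=2$. For the star with center $1$ and $b=(1\,2)$, the edge from $31245$ to $41235$, labeled $(1\,4)$, realizes $\{3,4\}$.

A combination has **PW** (respectively, if special, **PW′**) if every valid pair is joined by a $b$-AHP satisfying (W) (respectively (W′)). What we prove is:

**Theorem C.** For $n\ge5$, every nonspecial combination has PW and every special combination has PW′.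

With Proposition 2.1 this gives Theorem A. Properties (W) and (W′) speak about all values, so (Σ1) and (Σ2) preserve them. Property (W) speaks about all positions, so (Σ3) preserves it. An automorphism as in (Σ3) that fixes $m$ preserves (W′), since $(u\theta)(m)=u(m)$.

## 5. Merging six-cycles by switches

This section provides the tool for the cases without induction. Start from a union of disjoint alternating 6-cycles covering everything, and merge them in a way controlled by counting.

Let $x\in B\setminus\{b\}$ share a position with $b$, let $\Delta=x\cup b$ (three positions), and let $K=\langle b,x\rangle=\mathrm{Sym}(\Delta)$. The graph $M_b\cup M_x$ is a disjoint union of $n!/6$ six-cycles, one on each left coset $gK$. A coset is determined by the values on the positions outside $\Delta$. "Coset" below always means one of these.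

**Switch.** A cycle $R$ in $\mathrm{Cay}(B\setminus\{b\}:S_n)$ whose edges alternate between the label $x$ and labels $\ne x$, and whose $x$-edges lie in distinct cosets. $[R]$ is the set of these cosets.

*Example.* For $1-2-3-4$, $b=(2\,3)$, $x=(1\,2)$, $y=(3\,4)$, a coset is given by the value at position $4$. The 4-cycle $2314\overset{x}{-}3214\overset{y}{-}3241\overset{x}{-}2341\overset{y}{-}2314$ is a switch with $[R]=\{4,1\}$.

**Start path.** A path $Q$ from $\pi$ to $\pi'$ in $\mathrm{Cay}(B\setminus\{b\}:S_n)$ that alternates in the same way, whose first and last edges are labeled $x$ (possibly a single edge), and whose $x$-edges lie in distinct cosets. $[Q]$ is defined likewise.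

*Example.* The edge $\{\pi,\pi x\}$ is a start path from $\pi$ to $\pi x$, with $|[Q]|=1$.

**Lemma 5.1.** Let $Q$ be a start path from $\pi$ to $\pi'$ and $R_1,\dots,R_p$ switches, no two of $Q,R_1,\dots,R_p$ sharing an $x$-edge. Suppose that the hypergraph on the cosets with hyperedges $[Q],[R_1],\dots,[R_p]$ is connected and
$$(|[Q]|-1)+\sum_{i=1}^p(|[R_i]|-1)=\frac{n!}{6}-1.\tag{4}$$
Let $N$ consist of all $x$-edges not on $Q,R_1,\dots,R_p$ and all non-$x$-edges of $Q,R_1,\dots,R_p$. Then $M_b\cup N$ is a $b$-AHP from $\pi$ to $\pi'$.

*Proof.*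

**Step 1: the pieces do not touch, and every merge is efficient.** Every vertex of $Q$ or of some $R_i$ lies on an $x$-edge of it, and a vertex lies on only one $x$-edge of the Cayley graph. As no $x$-edge is shared, $Q,R_1,\dots,R_p$ are vertex-disjoint. Add the hyperedges one at a time, beginning with $[Q]$. Adding a hyperedge $\epsilon$ lowers the number of connected components of the hypergraph by at most $|\epsilon|-1$, with equality exactly when its members lie in distinct current components. The total drop is from $n!/6$ to $1$. By (4), equality holds at each step.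

**Step 2: what we follow.** Begin with $N_{\rm cur}=M_x$. When the hyperedge of $Q$ or $R_i$ is added, delete the $x$-edges of $Q$ or $R_i$ from $N_{\rm cur}$ and insert its non-$x$-edges. Claim: after each step, the vertex sets of the components of $M_b\cup N_{\rm cur}$ are exactly the unions of the cosets in the components of the hypergraph; one component is a path from $\pi$ to $\pi'$ and the others are cycles.

**Step 3: the step of $Q$.** Each coset in $[Q]$ is a 6-cycle. Without its $x$-edge on $Q$ it is a Hamilton path of the coset that begins and ends with a $b$-edge and joins the two ends of that $x$-edge. Let $Q$ have vertices $v_0=\pi,v_1,\dots,v_{2t+1}=\pi'$, with $x$-edges $\{v_{2i},v_{2i+1}\}$. The non-$x$-edges $\{v_{2i+1},v_{2i+2}\}$ string the paths from $v_{2i}$ to $v_{2i+1}$ together, to one path from $\pi$ to $\pi'$ covering the cosets of $[Q]$.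

**Step 4: the step of a switch $R$.** Let $e_1,\dots,e_L$ be its $x$-edges in cyclic order. They are present in $N_{\rm cur}$, since no other piece uses them, and by Step 1 they lie in $L$ distinct components. Delete them. A cycle component becomes a path between the two ends of $e_i$. The path component, if it is one of the $L$, becomes two paths, one from $\pi$ to an end of $e_i$ and one from the other end of $e_i$ to $\pi'$. The non-$x$-edges of $R$ join one end of $e_i$ to one end of $e_{i+1}$, cyclically, each end being used once. If only cycles were involved, the result is a single cycle. If the path was involved at $e_i$, the other $L-1$ paths are chained together between the two ends of $e_i$, and the result is a single path from $\pi$ to $\pi'$. This proves the claim.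

**Step 5: the end.** There is one component, so it is a Hamilton path from $\pi$ to $\pi'$. Each vertex is on one $b$-edge. A vertex of a switch has exchanged its $x$-edge for one non-$x$-edge, and the same holds for the inner vertices of $Q$, while $\pi$ and $\pi'$ have lost their $x$-edge. So every vertex except $\pi,\pi'$ is on exactly one $N$-edge, and the path alternates and begins and ends with $b$. $\square$

*Example: the $1+3$ split again.* Let $n=4$, $X=\{j\}$, let $x=(p\,c)$, $y=(c\,q)$ be the edges of $T_Y$, with $b$ at $p$ or $c$. The four cosets are given by the value at $q$. Write $\pi=(1;\beta,\gamma,\delta)$ for the values at $j;p,c,q$. The word $xyx$ runs through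
$$(1;\beta,\gamma,\delta),\ (1;\gamma,\beta,\delta),\ (1;\gamma,\delta,\beta),\ (1;\delta,\gamma,\beta),$$
with $x$-edges in cosets $\delta$ and $\beta$. This is a start path with $|[Q]|-1=1$. The $x,y$-alternating 6-cycle of all $g$ with $g(j)=\delta$ is a switch through cosets $1,\beta,\gamma$, and it is disjoint from $Q$, where the value at $j$ is $1$. The hyperedges $\{\delta,\beta\}$, $\{1,\beta,\gamma\}$ are connected and $1+2=3=4-1$. So Lemma 5.1 gives a second proof of Step 2 of Section 3. If $Q$ is the single edge $\{\pi,\pi x\}$, all switches are 6-cycles contributing $2$ each, and $0+2p=3$ has no solution, in agreement with Step 1 there.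

## 6. Four positions split as $2+2$

Here $T$ is a path $s_1s_2s_3s_4$ and $b=(s_2\,s_3)$. Put $x=(s_1\,s_2)$, $y=(s_3\,s_4)$.

**Proposition 6.1.** This combination has PW.

*Proof.* **Step 1: the path.** For a valid pair, $\sigma$ is an odd element of $\mathrm{Sym}\{s_1,s_2\}\times\mathrm{Sym}\{s_3,s_4\}$, so $\sigma=x$ or $\sigma=y$. The reflection of $T$ fixes $b$ and exchanges $x$ and $y$. By (Σ3) we may take $\pi'=\pi x$. Write $\pi=(r,s,p,q)$ for the values at $s_1,\dots,s_4$. The four cosets of $K=\mathrm{Sym}\{s_1,s_2,s_3\}$ are given by the value at $s_4$. For a 2-set $C$ of values, the four vertices with $\{g(s_3),g(s_4)\}=C$ ("class $C$") form a 4-cycle labeled $x,y,x,y$. Its two $x$-edges have the two elements of $C$ at $s_4$, so it is a switch linking these two cosets. Let $Q$ be the edge $\{\pi,\pi x\}$, which lies in class $\{p,q\}$, and use the switches of the classes $\{q,r\},\{r,s\},\{s,p\}$. Different classes share no edge. The hyperedges form the spanning tree $q-r-s-p$ on the four cosets, and $0+3=4-1$. Lemma 5.1 gives a $b$-AHP.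

**Step 2: property (W).** The $x$-edges of the classes $\{r,p\}$ and $\{q,s\}$ all remain in $N$. The label $x$ avoids $s_3,s_4$, and these edges show each of the four values at $s_3$ and at $s_4$. The $y$-edges of the switched class $\{q,r\}$ are in $N$; they have $s,p$ in both orders at $s_1,s_2$. Those of the class $\{s,p\}$ have $q,r$ in both orders. The label $y$ avoids $s_1,s_2$, so every value occurs at $s_1$ and at $s_2$. $\square$

With $\pi=1234$ this is path (1): use $y$ when $\{g(3),g(4)\}$ is $\{4,1\},\{1,2\}$ or $\{2,3\}$, and $x$ otherwise. Together with Section 3, **Theorem B is proved**; for $n=4$, $|X|=|Y|=2$, necessity is Proposition 2.1.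

## 7. Five positions, $X=\{j\}$, $T_Y$ a path

Let $T_Y=u_1u_2u_3u_4$, $x=(u_1\,u_2)$, $y=(u_2\,u_3)$, $z=(u_3\,u_4)$. Reversing the numbering if needed, $b=(j\,u_1)$ or $b=(j\,u_2)$. In both cases $x$ shares a position with $b$ and $K=\mathrm{Sym}\{j,u_1,u_2\}$.

**Proposition 7.1.** This combination has PW.

*Notation.* Write $g=(a;v_1v_2v_3v_4)$ with $a=g(j)$, $v_i=g(u_i)$. The $20$ cosets are the pairs $(d,q)$, $d\ne q$, with $d=v_3$, $q=v_4$; those with second entry $q$ form *column* $q$. The vertices with $g(j)=a$ form *component* $a$; labels other than $b$ never leave it. Let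
$$\langle a\mid d,q\rangle=\{(a;\beta\,\gamma\,d\,q),\ (a;\gamma\,\beta\,d\,q)\},\qquad\{\beta,\gamma\}=[5]\setminus\{a,d,q\}.$$
This is the unique $x$-edge in component $a$ and coset $(d,q)$. There are two kinds of switches.

- $C(a;q)$ is the 6-cycle with labels $x,y$ on the vertices of component $a$ with $v_4=q$. Its $x$-edges are $\langle a\mid v,q\rangle$ for the three $v\notin\{a,q\}$; it links these three cosets $(v,q)$ of column $q$.
- $D(a;pq)$ is the 4-cycle with labels $x,z,x,z$ on the vertices of component $a$ with $\{v_3,v_4\}=\{p,q\}$. Its $x$-edges are $\langle a\mid p,q\rangle$ and $\langle a\mid q,p\rangle$; it links $(p,q)$ and $(q,p)$. We say it *uses the pair* $pq$.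

By (4), the start path and the switches must contribute exactly $19$.

*Proof.* **Step 1: a start path for every valid pair.** Put $\mathsf Y=xy$ and $\mathsf Z=xz$. On $v_1v_2v_3v_4$ they act by
$$\mathsf Y:\beta\gamma dq\mapsto\gamma d\beta q,\qquad \mathsf Z:\beta\gamma dq\mapsto\gamma\beta qd.$$
For a valid pair, $\sigma$ is odd and fixes $j$, so $\pi'=\pi Ex$ with $E=\sigma x$ in the alternating group on $Y$. Here $\mathsf Y$ is a 3-cycle and $\mathsf Z$ is a double transposition, so $\mathsf Z\in V_4\setminus\{1\}$. Since
$$\mathsf Y^i\mathsf Z\mathsf Y^k=(\mathsf Y^i\mathsf Z\mathsf Y^{-i})\,\mathsf Y^{i+k}$$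
and $\mathsf Y^i\mathsf Z\mathsf Y^{-i}$ ($i=0,1,2$) are the three nonidentity elements of $V_4$, the $9$ elements $\mathsf Y^i\mathsf Z\mathsf Y^k$ ($0\le i,k\le2$) are distinct and are exactly the even permutations of $Y$ outside $\langle\mathsf Y\rangle$. With $1,\mathsf Y,\mathsf Y^2$ they exhaust the $12$ elements. So $E=\mathsf Y^i$ or $E=\mathsf Y^i\mathsf Z\mathsf Y^k$. The word $Ex$, spelled in $x,y,z$, leads from $\pi$ to $\pi'$ along edges labeled $x$, ($y$ or $z$), $x$, …, $x$. Its $x$-edges are $\{\pi E',\pi E'x\}$, where $E'$ runs over the prefixes of the $\mathsf Y,\mathsf Z$-word. The prefixes are distinct elements of our list and all even, so the $x$-edges are distinct and hence disjoint. So the word spells a path $Q$.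

**Step 2: the cosets of $Q$.** By (Σ1) rename the values so that $\pi(j)=1$, $\pi(u_4)=5$, and after $\mathsf Y^i$ the entry at $u_3$ is $4$. Then $Q$ lies in component $1$. During $\mathsf Y^i$ the entry at $u_4$ is $5$, and the entries at $u_3$ are distinct because $\mathsf Y$ rotates three entries. So $Q$ visits in column $5$ the coset $(4,5)$ and $i$ further cosets among $(2,5),(3,5)$. If $\mathsf Z$ occurs, the word continues, with $\{\beta',\gamma'\}=\{2,3\}$, as
$$\beta'\gamma'45\overset{\mathsf Z}{\longmapsto}\gamma'\beta'54\overset{\mathsf Y}{\longmapsto}\beta'5\gamma'4\overset{\mathsf Y}{\longmapsto}5\gamma'\beta'4.$$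
So $Q$ visits next $(5,4)$ and then $k$ further cosets among $(2,4),(3,4)$. All these cosets are distinct, so $Q$ is a start path. If $\mathsf Z$ does not occur put $k=0$. Writing $[\mathsf Z]$ for $1$ or $0$ according to whether $\mathsf Z$ occurs,
$$|[Q]|-1=i+k+[\mathsf Z].$$

**Step 3: the switches.** We use:

- in columns $1,2,3$: $C(2;1)$, $C(4;2)$, $C(4;3)$;
- in column $4$: $C(5;4)$ if $k\le1$, nothing if $k=2$;
- in column $5$: $C(3;5)$ if $i=0$, $C(4;5)$ if $i=1$, nothing if $i=2$;
- always: $D(5;12),\ D(5;13),\ D(5;23),\ D(3;24),\ D(2;34),\ D(2;35)$;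
- $D(3;14)$ if $k\ne1$; $D(4;15)$ if $i\ne1$; $D(2;45)$ if $\mathsf Z$ does not occur.

**Step 4: no $x$-edge is shared.** No switch is in component $1$, where $Q$ lies. Two $C$'s are in different columns, and two $D$'s use different pairs. $D(a;pq)$ and $C(a';q')$ share an $x$-edge only if $a=a'$ and $q'\in\{p,q\}$. The $C$'s in columns $1,2,3,4,5$ are in components $2,4,4,5$ and ($3$ or $4$). Now go through the $D$'s, comparing the component with those of the $C$'s in its two columns:

| switch | component | components of the $C$'s in its two columns |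
|---|---|---|
| $D(5;12)$ | 5 | 2, 4 |
| $D(5;13)$ | 5 | 2, 4 |
| $D(5;23)$ | 5 | 4, 4 |
| $D(3;24)$ | 3 | 4, 5 |
| $D(2;34)$ | 2 | 4, 5 |
| $D(2;35)$ | 2 | 4, (3 or 4) |
| $D(3;14)$ | 3 | 2, 5 |
| $D(4;15)$, only for $i\ne1$ | 4 | 2, (3 if $i=0$, no $C$ if $i=2$) |
| $D(2;45)$ | 2 | 5, (3 or 4) |

There is no coincidence.

**Step 5: the count.** The $C$'s in columns $1,2,3$ contribute $6$, the six permanent $D$'s contribute $6$. Column $4$, $D(3;14)$ and the $k$ of $Q$ contribute $k+2[k\le1]+[k\ne1]$, which is $0+2+1$, $1+2+0$, $2+0+1$ for $k=0,1,2$, always $3$. In the same way column $5$, $D(4;15)$ and the $i$ of $Q$ contribute $i+2[i\le1]+[i\ne1]=3$. Finally $[\mathsf Z]$ or $D(2;45)$ contributes $1$. The total is $6+6+3+3+1=19$.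

**Step 6: connectedness.** The $C$'s in the first three columns link
$$B_1=\{(3,1),(4,1),(5,1)\},\quad B_2=\{(1,2),(3,2),(5,2)\},\quad B_3=\{(1,3),(2,3),(5,3)\}.$$
The pair $13$ joins $(3,1)\in B_1$ with $(1,3)\in B_3$. The pair $23$ joins $(3,2)\in B_2$ with $(2,3)\in B_3$. The pair $12$ attaches $(2,1)$ to $(1,2)\in B_2$. Call the result the *main part*; it misses $(4,2),(4,3)$ and columns $4$ and $5$.

*Column 5.* The pair $35$ attaches $(3,5)$ to $(5,3)\in B_3$. If $i\ne1$, the pair $15$ attaches $(1,5)$ to $(5,1)\in B_1$.
For $i=0$, $C(3;5)$ links $(1,5),(2,5),(4,5)$, and with $(1,5)$ and $(3,5)$ attached all of column $5$ is attached.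
For $i=1$, $C(4;5)$ links $(1,5),(2,5),(3,5)$, attached through $(3,5)$, and $Q$ links $(4,5)$ with $(2,5)$ or $(3,5)$.
For $i=2$, $Q$ links $(2,5),(3,5),(4,5)$, attached through $(3,5)$, and $(1,5)$ is attached by the pair $15$.

*Column 4.* The coset $(5,4)$ is linked to $(4,5)$, by $Q$ if $\mathsf Z$ occurs and by $D(2;45)$ otherwise. If $k\ne1$, the pair $14$ attaches $(1,4)$ to $(4,1)\in B_1$.
For $k=0$, $C(5;4)$ links $(1,4),(2,4),(3,4)$, attached through $(1,4)$.
For $k=1$, $C(5;4)$ links the same three, and $Q$ links $(5,4)$ to $(2,4)$ or $(3,4)$.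
For $k=2$, $Q$ links $(5,4),(2,4),(3,4)$, and $(1,4)$ is attached by the pair $14$.

Finally the pairs $24$ and $34$ attach $(4,2)$ to $(2,4)$ and $(4,3)$ to $(3,4)$. Everything is connected, and Lemma 5.1 gives a $b$-AHP from $\pi$ to $\pi'$.

**Step 7: property (W).** *Position $j$.* No non-$b$ label contains $j$. Each component has $24$ vertices, all of which except possibly $\pi,\pi'$ are on $N$-edges, so each value $a$ at $j$ is served.

*Positions $u_1,u_2$, with label $z$.* The switch $D(a;pq)$ puts two $z$-edges into $N$, whose entries at $u_1,u_2$ are the two elements of $[5]\setminus\{a,p,q\}$ in the two orders. From $D(5;12),D(5;13),D(5;23),D(3;24)$ we get $\{3,4\},\{2,4\},\{1,4\},\{1,5\}$, so all values occur at both positions.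

*Position $u_3$, value $\kappa$, with label $x$.* Consider the edges $\langle a\mid\kappa,q\rangle$ with $a\ne1$; none is on $Q$. For $\kappa\neq1$ there are $3$ choices of $a$ and then $3$ of $q$; for $\kappa=1$ there are $4\cdot3$. So there are at least $9$. At most one per column $q\ne\kappa$ is on a $C$, and at most one per pair containing $\kappa$ is on a $D$, so at most $4+4=8$ are used. One remains in $N$.

*Position $u_4$, value $\kappa$, with label $x$.* In the same way there are at least $9$ edges $\langle a\mid d,\kappa\rangle$ with $a\neq1$. At most $3$ are on the single $C$ of column $\kappa$ and at most $4$ on $D$'s, so at most $7$ are used. $\square$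

## 8. Five positions, $X=\{j\}$, $T_Y$ a star

Let $T_Y$ be the star with center $m$ and leaves $r_1,r_2,r_3$. Naming the leaves suitably, $b=(j\,m)$ or $b=(j\,r_1)$. Put $x=(m\,r_1)$, $y=(m\,r_2)$, $z=(m\,r_3)$; in both cases $x$ shares a position with $b$ and $K=\mathrm{Sym}\{j,m,r_1\}$.

**Proposition 8.1.** This (special) combination has PW′.

*Notation.* Write $g=(a;v_m\,v_{r_1}\,v_{r_2}\,v_{r_3})$. The $20$ cosets are $(d,q)$ with $d=v_{r_2}$, $q=v_{r_3}$. Components and $\langle a\mid d,q\rangle$ are as in Section 7; the two values at $m$ on the $x$-edge $\langle a\mid d,q\rangle$ are those in $[5]\setminus\{a,d,q\}$. There are three kinds of switches in component $a$.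

- $\mathrm{Col}(a;q)$: the 6-cycle with labels $x,y$ and $v_{r_3}=q$. Its $x$-edges are $\langle a\mid v,q\rangle$, $v\notin\{a,q\}$.
- $\mathrm{Row}(a;d)$: the 6-cycle with labels $x,z$ and $v_{r_2}=d$. Its $x$-edges are $\langle a\mid d,v\rangle$, $v\notin\{a,d\}$.
- $\mathrm{Rect}(a;\{c,d\})$: with $\{\beta,q\}=[5]\setminus\{a,c,d\}$, the 8-cycle
$$\beta cdq\overset{x}{-}c\beta dq\overset{y}{-}d\beta cq\overset{x}{-}\beta dcq\overset{z}{-}qdc\beta\overset{x}{-}dqc\beta\overset{y}{-}cqd\beta\overset{x}{-}qcd\beta\overset{z}{-}\beta cdq.$$
Its $x$-edges are $\langle a\mid d,q\rangle,\langle a\mid c,q\rangle,\langle a\mid c,\beta\rangle,\langle a\mid d,\beta\rangle$, so it links the four cosets $\{c,d\}\times\{\beta,q\}$.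

They contribute $2$, $2$ and $3$ in (4), and the total must again be $19$.

*Proof.* **Step 1: the twelve ends.** Put $\mathsf Y=xy:\beta\gamma dq\mapsto d\beta\gamma q$ and $\mathsf Z=xz:\beta\gamma dq\mapsto q\beta d\gamma$. By (Σ1) let $\pi=(1;\beta\gamma dq)$; for a valid pair, $\pi'=\pi Ex$ with $E$ even on $Y$. The arrays of $\pi E$ for twelve words $E$ are
$$\begin{array}{llll}1:\beta\gamma dq&\mathsf Y:d\beta\gamma q&\mathsf Z:q\beta d\gamma&\mathsf{YY}:\gamma d\beta q\\ \mathsf{ZZ}:\gamma qd\beta&\mathsf{YZ}:qd\gamma\beta&\mathsf{ZY}:dq\beta\gamma&\mathsf{YYZ}:q\gamma\beta d\\ \mathsf{ZZY}:d\gamma q\beta&\mathsf{YZZ}:\beta q\gamma d&\mathsf{ZYY}:\beta dq\gamma&\mathsf{YZZY}:\gamma\beta qd\end{array}$$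
They are distinct (three begin with each letter) and of equal parity, so these are all $12$ elements $E$.

**Step 2: reduction to six words.** The automorphism $\theta=(r_2\,r_3)$ of $T$ fixes $b$ and $m$ and exchanges $y,z$, so by (Σ3) it exchanges $\mathsf Y$ and $\mathsf Z$ in the words. By (Σ2), the words $\mathsf{YYZ}$ and $\mathsf{ZYY}$ are equivalent, because $(xyxyxzx)^{-1}=xzxyxyx$. Both operations preserve (W′). They identify $\mathsf Z$ with $\mathsf Y$, $\mathsf{ZZ}$ with $\mathsf{YY}$, $\mathsf{ZY}$ with $\mathsf{YZ}$, and $\mathsf{ZZY},\mathsf{ZYY},\mathsf{YZZ}$ with $\mathsf{YYZ}$. So it suffices to treat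
$$E\in\{1,\ \mathsf Y,\ \mathsf{YZ},\ \mathsf{YYZ},\ \mathsf{YZZY}\}\quad\text{and}\quad E=\mathsf{YY}.$$

**Step 3: the switches for the first five words.** All constructions use
$$\mathrm{Col}(5;1),\ \mathrm{Col}(5;2),\ \mathrm{Col}(5;3),\ \mathrm{Col}(5;4),\qquad \rho=\mathrm{Rect}(4;\{3,5\}).$$
For $q\le4$ put $B_q=\{(v,q):v\ne5,q\}$, which $\mathrm{Col}(5;q)$ links, and $s_q=(5,q)$. All constructions except the one for $\mathsf{YYZ}$ also use $\mathrm{Col}(4;5)$, which links $B_5=\{(1,5),(2,5),(3,5)\}$; put $s_5=(4,5)$. The switch $\rho$ links $\{3,5\}\times\{1,2\}$, that is, it joins $B_1,B_2,s_1,s_2$. The remaining data are: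

| $E$ | $\beta,\gamma,d,q$ | cosets of $Q$ | further switches |
|---|---|---|---|
| $1$ | $q=5$, rest arbitrary | one coset | $\mathrm{Row}(2;3)$, $\mathrm{Row}(2;4)$, $\mathrm{Row}(2;5)$ |
| $\mathsf Y$ | $2,3,4,5$ | $(4,5),(3,5)$ | $\mathrm{Rect}(2;\{1,5\})$, $\mathrm{Row}(3;2)$ |
| $\mathsf{YZ}$ | $2,3,4,5$ | $(4,5),(3,5),(3,2)$ | $\mathrm{Row}(2;5)$, $\mathrm{Row}(2;1)$ |
| $\mathsf{YYZ}$ | $2,3,4,5$ | $(4,5),(3,5),(2,5),(2,4)$ | $\mathrm{Rect}(2;\{1,5\})$, $\mathrm{Row}(3;1)$ |
| $\mathsf{YZZY}$ | $3,2,4,5$ | $(4,5),(2,5),(2,3),(2,4),(5,4)$ | $\mathrm{Row}(2;5)$ |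

Here $Q$ is spelled by the word $Ex$. Its cosets are the last two entries of the arrays of the successive prefixes of $E$:

- for $\mathsf Y$: $\beta\gamma dq,\ d\beta\gamma q$;
- for $\mathsf{YZ}$: $\beta\gamma dq,\ d\beta\gamma q,\ qd\gamma\beta$;
- for $\mathsf{YYZ}$: $\beta\gamma dq,\ d\beta\gamma q,\ \gamma d\beta q,\ q\gamma\beta d$;
- for $\mathsf{YZZY}$: $\beta\gamma dq,\ d\beta\gamma q,\ qd\gamma\beta,\ \beta q\gamma d,\ \gamma\beta qd$.

The cosets are distinct in each row of the table, so $Q$ is a start path.

**Step 4: no $x$-edge is shared.** $Q$ is in component $1$ and no switch is. Component $5$ contains only $\mathrm{Col}$'s, in different columns. In component $4$, $\mathrm{Col}(4;5)$ uses $\langle4\mid1,5\rangle,\langle4\mid2,5\rangle,\langle4\mid3,5\rangle$, while $\rho$ uses $\langle4\mid3,1\rangle,\langle4\mid3,2\rangle,\langle4\mid5,1\rangle,\langle4\mid5,2\rangle$. Component $2$ contains either only $\mathrm{Row}$'s with different second arguments, or a single $\mathrm{Rect}$. Component $3$ contains at most one $\mathrm{Row}$.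

**Step 5: the counts.** In the order $\mathrm{Col}$'s, $\rho$, further switches, $|[Q]|-1$:

- $1$: $10+3+6+0=19$.
- $\mathsf Y$: $10+3+(3+2)+1=19$.
- $\mathsf{YZ}$: $10+3+4+2=19$.
- $\mathsf{YYZ}$: $8+3+(3+2)+3=19$.
- $\mathsf{YZZY}$: $10+3+2+4=19$.

**Step 6: connectedness.** Recall that $\rho$ joins $B_1,B_2,s_1,s_2$.

- $E=1$. $\mathrm{Row}(2;4)$ links $(4,1),(4,3),(4,5)$, joining $B_1,B_3,s_5$. $\mathrm{Row}(2;3)$ links $(3,1),(3,4),(3,5)$, joining $B_1,B_4,B_5$. $\mathrm{Row}(2;5)$ links $s_1,s_3,s_4$. With $\rho$, all of $B_1,\dots,B_5,s_1,\dots,s_5$ are joined.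
- $E=\mathsf Y$. $\mathrm{Rect}(2;\{1,5\})$ links $(1,3),(1,4),(5,3),(5,4)$, joining $B_3,B_4,s_3,s_4$. $Q$ joins $s_5,B_5$. $\mathrm{Row}(3;2)$ links $(2,1),(2,4),(2,5)$, joining $B_1,B_4,B_5$. With $\rho$ everything is joined.
- $E=\mathsf{YZ}$. $Q$ joins $s_5,B_5,B_2$. $\mathrm{Row}(2;1)$ links $(1,3),(1,4),(1,5)$, joining $B_3,B_4,B_5$. $\mathrm{Row}(2;5)$ links $s_1,s_3,s_4$. With $\rho$ everything is joined.
- $E=\mathsf{YYZ}$. There is no $\mathrm{Col}(4;5)$ now. $Q$ joins $(4,5),(3,5),(2,5)$ and $B_4$. $\mathrm{Rect}(2;\{1,5\})$ joins $B_3,B_4,s_3,s_4$. $\mathrm{Row}(3;1)$ links $(1,2)\in B_2$, $(1,4)\in B_4$ and $(1,5)$. With $\rho$ everything is joined.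
- $E=\mathsf{YZZY}$. $Q$ joins $s_5,B_5,B_3,B_4,s_4$. $\mathrm{Row}(2;5)$ links $s_1,s_3,s_4$. With $\rho$ everything is joined.

Lemma 5.1 gives a $b$-AHP in each of the five cases.

**Step 7: property (W′).** The three $y$-edges of $\mathrm{Col}(5;r)$, $r\le4$, are in $N$. They swap the entries at $m$ and $r_2$ and realize the three pairs from $\{1,2,3,4\}\setminus\{r\}$. So each pair $\{p,p'\}\subset\{1,2,3,4\}$ is realized by two different $y$-edges, one for each $r\in\{1,2,3,4\}\setminus\{p,p'\}$. The pairs containing $5$ are realized by $x$-edges not on any switch or on $Q$: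

- $\{3,5\}$ by $\langle4\mid1,2\rangle$, which is not in the list for component $4$ in Step 4;
- $\{1,5\}$ by $\langle3\mid4,2\rangle$ and $\{2,5\}$ by $\langle3\mid4,1\rangle$, since only $\mathrm{Row}(3;2)$ or $\mathrm{Row}(3;1)$ is ever used in component $3$;
- $\{4,5\}$ by $\langle3\mid1,2\rangle$, except for $\mathsf{YYZ}$, where $\mathrm{Row}(3;1)$ uses this edge and we take $\langle3\mid2,1\rangle$ instead.

**Step 8: the word $\mathsf{YY}$.** As $xy$ has order $3$, $\mathsf{YY}x=xyxyx=y$, so $\pi'=\pi y$. Take the path for $E=1$, from $\pi$ to $\pi x$, and close it with $\{\pi,\pi x\}$ to a $b$-alternating Hamilton cycle. Delete one of its $y$-edges $\{g,gy\}$ and left multiply by $\pi g^{-1}$. This is a $b$-AHP from $\pi$ to $\pi y$. Property (W′) survives: the pairs inside $\{1,2,3,4\}$ were realized by two $y$-edges each, of which at most one is lost, and the pairs containing $5$ by $x$-edges. $\square$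

## 9. Removing a leaf from a nonspecial combination

Now the splice (3) works, because (W) is in the induction hypothesis.

**Lemma 9.1.** Let $n\ge5$, let $\ell$ be a leaf of $T$ with edge $e=(\ell\,m)\ne b$, and suppose $\langle T-\ell,b\rangle$ has PW. Then $\langle T,b\rangle$ has PW.

*Proof.* Name the sides so that $\ell\in Y$; since $e\ne b$, also $m\in Y$. A pair of elements of $H_k$ is valid in the copy of $\langle T-\ell,b\rangle$ exactly when it is valid in $\langle T,b\rangle$: the parity is the same, as $\ell$ is fixed, and the side $X$ is the same. So PW applies in each $H_k$. Let $(\pi,\pi')$ be valid, $A=\pi(X)=\pi'(X)$, $k_0=\pi(\ell)$, $k_1=\pi'(\ell)$.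

**Step 1: the main path, from $\pi$ to $\pi'$ through the slices of its ends.** If $k_0=k_1$, let $P_0$ be a $b$-AHP of $H_{k_0}$ from $\pi$ to $\pi'$ with (W). Now let $k_0\ne k_1$; both values are in $\pi(Y)=\pi'(Y)$. Choose $h$ with
$$h(X)=A,\quad h(\ell)=k_0,\quad h(m)=k_1,\quad h\text{ of parity opposite to }\pi.$$
This is possible: the elements of $A$ may be permuted on $X$ and the other values on $Y\setminus\{\ell,m\}$, and either $|X|\ge2$ or $|Y|-2=n-3\ge2$, so the parity can be adjusted. Then $(\pi,h)$ is valid in $H_{k_0}$. Also $he\in H_{k_1}$, $he(X)=A$, and $he$ has the parity of $\pi$, which is opposite to that of $\pi'$; so $(he,\pi')$ is valid in $H_{k_1}$. Take $b$-AHPs with (W), $P_0$ of $H_{k_0}$ from $\pi$ to $h$ and $P_1$ of $H_{k_1}$ from $he$ to $\pi'$, and join them by the $e$-edge $\{h,he\}$. For $k=k_1\neq k_0$ we also write $P_{k_1}$ for $P_1$.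

**Step 2: attaching every other slice $H_k$, $k\notin\{k_0,k_1\}$.** By (W) for $P_0$ at position $m$ and value $k$, there is an edge $f_k=\{u,uw\}$ of $P_0$ with $w\in B\setminus\{b,e\}$, $m\notin w$ and $u(m)=k$. Then $\ell\notin w$, so $we=ew$, and $ue$, $uwe=uew$ lie in $H_k$. They differ by the label $w\ne b$, so they form a valid pair there. Let $P_k$ be a $b$-AHP of $H_k$ from $ue$ to $uew$ with (W), and replace $f_k$ as in (3). Alternation is preserved, since $P_k$ begins and ends with $b$-edges. The edges $f_k$ show different values at $m$, so they are distinct, and the replacement can be done for all $k$. The result is a $b$-AHP $P$ from $\pi$ to $\pi'$.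

**Step 3: (W) for $P$ at position $s\ne\ell$, value $k^*$.** Choose $k\notin\{k^*,k_0,k_1\}$. The path $P_k$ is contained in $P$, because edges were deleted only from $P_0$, and $P_k$ satisfies (W) for $s$ and $k^*$.

**Step 4: (W) for $P$ at position $\ell$, value $k^*$.** We need an edge of $P$ inside $H_{k^*}$ whose label is neither $b$ nor $e$. If $k^*\ne k_0$, the intact path $P_{k^*}$ contains one. If $k^*=k_0$, then $P_0$ has $(n-1)!/2-1$ non-$b$ edges, none labeled $e$. At most $n-1$ of them were deleted, and $n-1<(n-1)!/2-1$, since $(n-1)!/2\ge(n-1)(n-2)(n-3)/2\ge3(n-1)>n$. $\square$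

**Proposition 9.2.** All nonspecial combinations with $n\ge5$ have PW.

*Proof.* **Step 1: $n=5$.** Let $|X|\le|Y|$. If $|X|=1$, the 4-vertex tree $T_Y$ is not a star, hence a path, and Proposition 7.1 applies. If $|X|=2$, $T_Y$ is a 3-vertex path. At least one of its two ends, $\ell$, is not on $b$; it is a leaf of $T$, and $T-\ell$ is a 4-vertex path with middle edge $b$. Apply Proposition 6.1 and Lemma 9.1.

**Step 2: $n\ge6$.** By induction and Lemma 9.1 it is enough to find a leaf $\ell$ of $T$, not on $b$, such that $\langle T-\ell,b\rangle$ is nonspecial.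

If $|X|,|Y|\ge2$, one side, say $Y$, has at least $3$ elements. The tree $T_Y$ has at least two leaves; remove one that is not on $b$. Both sides still have at least $2$ elements, so the result is nonspecial.

If $X=\{j\}$, then $T_Y$ is a tree on $n-1\ge5$ vertices that is not a star, so its diameter is at least $3$. Let $i\in Y$ be the end of $b$ in $Y$.
If the diameter is at least $4$, a longest path has two ends, both leaves of $T_Y$; remove one that is not $i$. A path on at least $4$ vertices survives.
If the diameter is $3$, then $T_Y$ has exactly two non-leaf vertices, which are adjacent, and at least $3$ leaves. So one of these two vertices has at least two leaves as neighbors. Remove one of those leaves, different from $i$. Both non-leaf vertices keep a leaf, so a 4-vertex path survives.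
In both cases the removed vertex is a leaf of $T$, and $T_Y-\ell$ contains a path on $4$ vertices, so it is not a star. $\square$

## 10. Removing a leaf from a special combination

Here every non-$b$ label contains $m$, so a detour leaves through one slice and comes back from another (Obstacle 3). Therefore slices are visited in pairs, and property (W′) provides the edges.

**Proposition 10.1.** All special combinations with $n\ge5$ have PW′.

*Proof.* The case $n=5$ is Proposition 8.1. Let $n\ge6$ and let $X=\{j\}$, $T_Y$ the star with center $m$ and leaves $r_1,\dots,r_{n-2}$, with $b=(j\,m)$ or $b=(j\,r_1)$. Call $r_i$ *allowed* if $b=(j\,m)$ or $i\ge2$. For an allowed leaf $\ell$, the combination $\langle T-\ell,b\rangle$ is special with the same center $m$, so by induction PW′ holds in each slice $H_k=\{g:g(\ell)=k\}$. Let $(\pi,\pi')$ be valid, $a=\pi(j)=\pi'(j)$ and $\sigma=\pi^{-1}\pi'$.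

**Case A: $\sigma(\ell)\ne\ell$ for some allowed leaf $\ell$.** Put $e=(\ell\,m)$, $k_0=\pi(\ell)$, $k_1=\pi'(\ell)=\pi(\sigma(\ell))\ne k_0$. Both differ from $a$.

**Step A1: a main path through two or three slices, leaving an even number of slices.** The main sequence is $k_0,k_1$ if $n$ is even, and $k_0,k_2,k_1$ with some $k_2\notin\{a,k_0,k_1\}$ if $n$ is odd. Go through the slices in this order, entering $H_{k_0}$ at $\pi$. In each slice but the last, choose $h$ in this slice with $h(j)=a$, with $h(m)$ equal to the next element of the sequence, and of parity opposite to the entry vertex. This is possible, since $j,\ell,m$ are prescribed with distinct values and $n-3\ge3$ positions are free. The pair (entry vertex, $h$) is valid, so take a $b$-AHP with (W′) between them, and then the edge $\{h,he\}$. The new entry vertex $he$ lies in the next slice, has value $a$ at $j$, and has the parity of the previous entry vertex. So every entry vertex has the parity of $\pi$, and in the last slice, $H_{k_1}$, the pair (entry vertex, $\pi'$) is valid; finish with a $b$-AHP with (W′) ending at $\pi'$.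 Let $P_0$ be the part in $H_{k_0}$.

**Step A2: attaching the remaining slices in pairs.** The set $U$ of values not in the main sequence has $n-2$ elements ($n$ even) or $n-3$ elements ($n$ odd), an even number. Partition $U$ into pairs. For a pair $\{k,k'\}$, (W′) for $P_0$ gives an edge of $P_0$ realizing it. Its label contains $m$, since the value at $m$ changes, and it is not $e$. So it is $\{u,uw\}$ with $w=(m\,r)$, $r\ne\ell$, and we may name its ends so that $u(m)=k$ and $uw(m)=u(r)=k'$. Different pairs give different edges. Now
$$ue(\ell)=u(m)=k,\qquad uew(\ell)=ue(\ell)=k,\qquad uwe(\ell)=uw(m)=k',\qquad uwew(\ell)=uwe(\ell)=k'.$$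
Also $ewe=wew$ (both are the transposition $(\ell\,r)$), so $uewe=uwew$. Thus an $e$-edge leads from $uew\in H_k$ to $uwew\in H_{k'}$. The pairs $(ue,uew)$ in $H_k$ and $(uwew,uwe)$ in $H_{k'}$ differ by the label $w\ne b$, so they are valid. Replace the edge $\{u,uw\}$ by
$$u\overset{e}{-}ue\ [\,b\text{-AHP of }H_k\,]\ uew\overset{e}{-}uwew\ [\,b\text{-AHP of }H_{k'}\,]\ uwe\overset{e}{-}uw,\tag{5}$$
where the two paths have (W′). Alternation is preserved, because the inserted paths begin and end with $b$-edges. Doing this for all pairs gives a $b$-AHP $P$ from $\pi$ to $\pi'$.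

**Step A3: (W′), with multiplicity.** For $q\ne k_0$ the chosen $b$-AHP of $H_q$ is contained in $P$. Given values $k\ne k'$, each $q\notin\{k,k',k_0\}$ supplies an edge of $P$ inside $H_q$ realizing $\{k,k'\}$. There are at least $n-3\ge3$ such $q$. So $P$ satisfies (W′), *with at least three edges for each pair*.

**Case B: $\sigma$ fixes all allowed leaves.** Also $\sigma$ fixes $j$, and $\sigma$ is odd. If $b=(j\,m)$, then $\sigma$ would fix everything except possibly $m$, so it would be the identity, which is even. Hence $b=(j\,r_1)$ and $\sigma$ can move only $m$ and $r_1$, so $\sigma=x_0:=(m\,r_1)$. Let $y=(m\,r_2)$. The pair $(\pi,\pi y)$ is valid and falls under Case A with $\ell=r_2$. So there is a $b$-AHP from $\pi$ to $\pi y$ with at least three edges for each pair in (W′). Close it with $\{\pi,\pi y\}$ to a $b$-alternating Hamilton cycle. This cycle contains an edge $\{g,gx_0\}$, for otherwise only labels from $B\setminus\{x_0\}$ would occur on a cycle through all of $S_n$, while $B\setminus\{x_0\}$ does not generate $S_n$. Delete this edge and left multiply by $\pi g^{-1}$. This gives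 a $b$-AHP from $\pi$ to $\pi x_0$, with at least two edges for each pair in (W′). $\square$

Propositions 9.2 and 10.1 prove Theorem C. So for $n\ge5$ every valid pair is joined by a $b$-AHP, and by Proposition 2.1 no other pair is. This proves Theorem A. $\blacksquare$
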